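
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Trees with degree-associated reconstruction number three}


\begin{abstract}
The degree-associated reconstruction number $\operatorname{drn}(G)$ of a graph $G$ is the least number of vertex-deleted subgraphs of $G$, each given together with the degree of the deleted vertex, that determine $G$ up to isomorphism. Every tree $T$ has $\operatorname{drn}(T)\le 3$, with $\operatorname{drn}(T)=1$ exactly for stars. We show that $\operatorname{drn}(T)=3$ for exactly two trees: two adjacent vertices carrying two leaves each ($6$ vertices), and two adjacent vertices carrying two pendant paths of length $2$ each ($10$ vertices). In particular only finitely many trees have $\operatorname{drn}(T)=3$, as had been conjectured.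
\end{abstract}

\section{Introduction}

All graphs are finite and simple. Delete a vertex $v$ from a graph $G$ and record what is left, together with the number of edges that were lost. The result is the \emph{degree-associated card}, or \emph{dacard}, of $v$: the pair $(G-v,\,d_G(v))$, in which the \emph{card} $G-v$ is taken up to isomorphism. A multiset of $k$ dacards of $G$, belonging to $k$ different vertices, \emph{determines} $G$ if every graph that has the same dacards at some $k$ distinct vertices is isomorphic to $G$. The \emph{degree-associated reconstruction number} $\operatorname{drn}(G)$ is the least $k$ for which some multiset of $k$ dacards determines $G$. We may thus choose the most informative vertices.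

For a star one vertex is enough: the center of $K_{1,k}$ has the dacard $(kK_1,k)$, and this leaves no freedom. A leaf tells much less. If $v$ is a leaf of a tree $T$, the dacard $(T-v,1)$ says only that the graph is $T-v$ with a pendant vertex attached \emph{somewhere}, and a second dacard is needed to say where. The following facts are known.
\begin{itemize}
\item[(K1)] $\operatorname{drn}(T)\le 3$ for every tree $T$.
\item[(K2)] $\operatorname{drn}(T)=1$ if and only if the tree $T$ is a star.
\end{itemize}
Moreover, almost every tree has $\operatorname{drn}(T)=2$. So the question is which trees need three dacards. Some do, for instance the tree $S_{2,2}$ in Figure~\ref{fig:two}. The following conjecture is posed in \cite{diss}: \emph{only finitely many trees $T$ satisfy $\operatorname{drn}(T)=3$.}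

A tree with much symmetry has few different dacards, hence few pairs to choose from. The tree $S_{2,2}$ has only two different dacards, and each of the three possible pairs fails. One may fear that larger trees with the same kind of symmetry fail too. But in a larger tree the sizes of the components of a card carry information, and it turns out that this information wins, with one further exception.

\begin{theorem}\label{thm:main}
Let $T$ be a tree that is not a star. Then $\operatorname{drn}(T)=2$, except that $\operatorname{drn}(T)=3$ for exactly two trees: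
\begin{itemize}
\item $S_{2,2}$: two adjacent vertices, each with two pendant leaves ($6$ vertices);
\item $T_{10}$: two adjacent vertices, each with two pendant paths of length $2$ ($10$ vertices).
\end{itemize}
In particular the conjecture is true.
\end{theorem}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8,every node/.style={circle,fill,inner sep=1.4pt}]
\node (a) at (0,0) {}; \node (b) at (1,0) {};
\node (c) at (-0.8,0.6) {}; \node (d) at (-0.8,-0.6) {};
\node (e) at (1.8,0.6) {}; \node (f) at (1.8,-0.6) {};
\draw (a)--(b) (a)--(c) (a)--(d) (b)--(e) (b)--(f);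
\node (A) at (6,0) {}; \node (B) at (7,0) {};
\node (C) at (5.2,0.6) {}; \node (D) at (5.2,-0.6) {};
\node (C1) at (4.2,0.9) {}; \node (D1) at (4.2,-0.9) {};
\node (E) at (7.8,0.6) {}; \node (F) at (7.8,-0.6) {};
\node (E1) at (8.8,0.9) {}; \node (F1) at (8.8,-0.9) {};
\draw (A)--(B) (A)--(C)--(C1) (A)--(D)--(D1) (B)--(E)--(E1) (B)--(F)--(F1);
\end{tikzpicture}
\caption{The two trees with degree-associated reconstruction number $3$: $S_{2,2}$ (left) and $T_{10}$ (right).}
\label{fig:two}
\end{figure}

Almost all of the work lies in the following statement.

\begin{theorem}\label{thm:pairs}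
Every tree that is neither a star nor $S_{2,2}$ nor $T_{10}$ has two vertices whose dacards determine it.
\end{theorem}

Since stars have $\operatorname{drn}=1$, Theorem~\ref{thm:pairs} alone proves the conjecture. The facts (K1) and (K2) are used only for the exact values in Theorem~\ref{thm:main}, which are settled in Section~\ref{sec:two}.

\paragraph{Plan of the proof.} We first try two leaves. A graph sharing two leaf dacards with $T$ is a tree $T'$, and we compare $T$ and $T'$ as trees rooted at their centroids. If the centroid stays in place, the comparison becomes a cancellation of branches (Lemma~\ref{lem:exchange}), and two leaves fail only for rooted trees of a very uniform shape, which we call homogeneous (Lemma~\ref{lem:dichotomy}). If the centroid may move, we list all the ways in which it can do so. Section~\ref{sec:reduction} carries this out and leaves seven explicit families, the main three of which are built from homogeneous rooted trees. There all leaf cards tend to coincide, and we use two adjacent vertices instead, in most cases a centroid and one of its neighbors: the sizes of the components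 of the two cards force how the pieces are put together. Sections~\ref{sec:small}--\ref{sec:residual} treat the families. Section~\ref{sec:example} shows both methods on two spiders with seven vertices.

\paragraph{Conventions.} The \emph{size} of a graph is its number of vertices. We write $P_k$ for the path with $k$ vertices, $+$ for disjoint union, and $kH$ for $k$ disjoint copies of $H$. A \emph{star} is a graph $K_{1,k}$ with $k\ge0$. A \emph{branch vertex} is a vertex of degree at least $3$. A \emph{leg} of length $i$ at a vertex $v$ is a path with $i$ vertices, one end of which is joined to $v$; no other edges leave it. A \emph{spider} is a vertex, its \emph{center}, with at least three legs. We write $(i,j)|(k,l)$ for the tree formed by two adjacent vertices with legs of lengths $i,j$ at the first and $k,l$ at the second. Thus $S_{2,2}=(1,1)|(1,1)$ and $T_{10}=(2,2)|(2,2)$.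

A pair $\{u,v\}$ of distinct vertices of $T$ \emph{determines} $T$ if the two dacards do. When we test this, $G$ denotes a graph with the dacards of $u,v$ at distinct vertices $u',v'$. We fix an isomorphism $G-v'\cong T-v$ (or $G-u'\cong T-u$) and use the names of the vertices of $T-v$ for those of $G-v'$. Two simple observations are used constantly. First, a connected subgraph of $G$ avoiding $u'$ lies in one component of $G-u'$; this bounds its size. Second, $G-u'$ is a forest, so in $G-u'$ the vertex $v'$ is joined to each component of $G-u'-v'$ by at most one edge. If $u$ is a leaf, $G$ is a tree, namely $T-u$ with a pendant vertex added.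

\section{Two examples}\label{sec:example}

\paragraph{The spider with legs $1,1,2,2$: two leaves.} Let $r$ be the center, $\ell_1$ the end of a leg of length $2$, and $\ell_2$ a leaf adjacent to $r$. Suppose a tree $G$ has the dacards of $\ell_1,\ell_2$. In $T-\ell_1$ and in $T-\ell_2$ the components left by deleting $r$ have at most $2$ vertices. So, in $G$, deleting the vertex that corresponds to $r$ under the first identification leaves components with at most $3<7/2$ vertices, and the same is true for the second identification. A tree with $7$ vertices has at most one such vertex (it is the centroid, see Section~\ref{sec:reduction}), so both identifications give $r$ the same place in $G$. Now look at the branches of $G$ at $r$, that is, the components of $G-r$, each rooted at its neighbor of $r$. Write $\bullet$ for a single vertex and $Q$ for some rooted tree with $3$ vertices. By the first card the branches arise from $P_2,\bullet,\bullet,\bullet$ by adding a leaf; so they are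
\[
P_2,\bullet,\bullet,\bullet,\bullet\quad\text{or}\quad P_2,P_2,\bullet,\bullet\quad\text{or}\quad Q,\bullet,\bullet,\bullet .
\]
By the second card they arise from $P_2,P_2,\bullet$, so they are
\[
P_2,P_2,\bullet,\bullet\quad\text{or}\quad P_2,P_2,P_2\quad\text{or}\quad P_2,Q,\bullet .
\]
The only common list is that of $T$, so $G\cong T$.

The leaves must be chosen with care. If we take the ends of both legs of length $2$, then both cards have branches $P_2,\bullet,\bullet,\bullet$, and the tree with three leaves at $r$ and one neighbor of $r$ carrying two twin leaves has the same two dacards.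

\paragraph{The spider with legs $2,2,2$: two adjacent vertices.} Here all leaf cards are equal, with branches $P_2,P_2,\bullet$ at the center $r$. The tree in which $r$ has a leaf, a leg of length $2$, and a neighbor with two twin leaves has this card at both twins, so no pair of leaves determines $T$. Take instead the center $r$ and a neighbor $y$ of $r$, with dacards $(3P_2,3)$ and $(P_5+K_1,2)$. Let $G$ have these dacards at $r',y'$. The component $P_5$ of $G-y'$ contains $r'$, since otherwise it would lie in a component of $G-r'$, and these have size $2$. If $r'$ were not the middle vertex of $P_5$, deleting it would leave a connected piece with at least $3$ vertices, again too large. So $r'$ is the middle vertex. It has degree $2$ in $P_5$ but $3$ in $G$, hence $r'\sim y'$. The second neighbor of $y'$ is not in $P_5-r'$, because this would give a component of $G-r'$ with at least $3$ vertices. So it is the isolated vertex, and $G$ is the spider.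

\section{Rooted trees}\label{sec:rooted}

\subsection{Notation}

A \emph{rooted tree} is a tree with a distinguished vertex, the root; we also allow the empty tree $\emptyset$. Between rooted trees, ``$=$'' means a root-preserving isomorphism. When a rooted tree appears as a graph or component (in particular next to ``$\cong$''), its root is forgotten. The \emph{branches} of a rooted tree are the components left by deleting the root, each rooted at its vertex adjacent to the root. We write $[B_1,\dots,B_k]$ for the rooted tree with branches $B_1,\dots,B_k$, where empty entries are ignored, and $\operatorname{br}(A)$ for the multiset of branches of $A$. Further,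
\[
\bullet=[\,]=[\emptyset],\qquad \circ B=[B],\qquad \circ^0B=B,\qquad \circ^{c}B=\circ(\circ^{c-1}B),\qquad [B^c]=[\underbrace{B,\dots,B}_{c}],
\]
and $|B|$ is the size of $B$. As a rooted tree, $P_j$ is the path with $j$ vertices \emph{rooted at an end} ($P_0=\emptyset$). A rooted tree is a \emph{path} if it is some $P_j$, and a \emph{nonpath} otherwise; so it is a nonpath exactly if some vertex has at least two children. In particular $[\bullet,\bullet]$ is a nonpath. Every nonpath has a unique form $\circ^cW$ with $c\ge0$ and at least two branches at the root of $W$. We write $\langle X|Y\rangle$ for the tree obtained by joining the roots of $X$ and $Y$ by an edge.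

We write $A\to A'$ if $A'$ arises from $A$ by deleting a childless vertex that is not the root, or if $A=\bullet$ and $A'=\emptyset$. Then $A'$ is a \emph{lower neighbor} of $A$. The first lemma shows that a tree is a path if it can be lifted by a new root and then shrunk back.

\begin{lemma}\label{lem:levels}
\textup{(a)} If $[B]\to B$, then $B$ is a path.
\textup{(b)} If $A=[[D]]$ and $D$ arises from $A$ by two successive steps $\to$, then $A$ is a path.
\textup{(c)} If $A=[B']$ and $B=[A']$ with $A\to A'$ and $B\to B'$, then $A$ and $B$ are paths.
\end{lemma}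

\begin{proof}
Let $f_i$ denote the number of vertices at distance $i$ from the root; $f_0\le1$. A step $\to$ does not increase any $f_i$. In (a), $f_i(B)\le f_i([B])=f_{i-1}(B)$ for $i\ge1$. In (b), $f_0(A),f_1(A)\le 1$ and $f_{i+2}(A)=f_i(D)\le f_i(A)$. In (c), $f_i(A)=f_{i-1}(B')\le f_{i-1}(B)$ and likewise $f_i(B)\le f_{i-1}(A)$ for $i\ge 1$. In each case induction gives $f_i\le1$ for all $i$.
\end{proof}

\subsection{The exchange lemma}

Suppose we know where the root is, and a rooted tree $T'$ shares two leaf-deleted rooted trees with $T$. What can $T'$ be? A rooted tree is given by the multiset of its branches, so we write it as a formal sum of branches, with $\emptyset=0$; replacing a branch $B$ by $B'$ turns $T$ into $T-B+B'$.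

\begin{lemma}[Exchange lemma]\label{lem:exchange}
Let $T$ be a rooted tree with branches $B,C$ (possibly the same branch) and distinct childless vertices $\ell_1\in B$, $\ell_2\in C$. Put $B^-=B-\ell_1$ and $C^-=C-\ell_2$. Suppose that some rooted tree $T'\ne T$ satisfies $T'\to T-\ell_1$ and $T'\to T-\ell_2$. Then:
\begin{itemize}
\item[\textup{(i)}] $\bigl||B|-|C|\bigr|\le1$;
\item[\textup{(ii)}] if $|B|=|C|+1$, then $B\to C$ and $B^-\ne C$;
\item[\textup{(iii)}] if $|B|=|C|$ and $B\ne C$, then $B^-=C^-$;
\item[\textup{(iv)}] if $B=C$ and $B^-\ne C^-$, then some $Y\ne B$ satisfies $Y\to B^-$ and $Y\to C^-$, or $T$ has a branch of size $|B|-2\ge1$.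
\end{itemize}
\end{lemma}

\begin{proof}
The tree $T'$ arises from $T-\ell_1$ by adding a leaf, which changes one branch $X$ of $T-\ell_1$ into some $X^+$ with $X^+\to X$, or creates a new branch $X^+=\bullet$ (then $X=\emptyset$). Arguing likewise for $\ell_2$,
\[
T'=T-B+B^--X+X^+=T-C+C^--Z+Z^+ ,
\]
with $Z^+\to Z$, where $Z$ is a branch of $T-\ell_2$ or $\emptyset$. Hence, as multisets,
\begin{equation}\label{eq:exchange}
\{B^-,X^+,C,Z\}=\{B,X,C^-,Z^+\};
\end{equation}
we may count $\emptyset$ as well, because both sides have four terms. If $X=B^-$ and $X^+=B$, then $T'=T$; so this does not happen. Let $b=|B|$.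

\emph{Let $|B|>|C|$.} By size, $B$ is $X^+$ or $Z$. If $B=X^+$, then $|X|=b-1$ and $X\ne B^-$, and \eqref{eq:exchange} becomes $\{B^-,C,Z\}=\{X,C^-,Z^+\}$. By size $B^-\ne C^-$, so $B^-=Z^+$ and $\{C,Z\}=\{X,C^-\}$, whence $C=X$. So $|C|=b-1$, $B\to C$ and $B^-\ne C$. If $B=Z\ne X^+$, then $|Z^+|=b+1$ forces $Z^+=X^+$ and $|X|=b$, and there remains $\{B^-,C\}=\{X,C^-\}$; this is impossible, since $B^-$ and $C$ are smaller than $X$. Together with the symmetric statement for $|C|>|B|$ this proves (i) and (ii).

\emph{Let $|B|=|C|$ and $B\ne C$.} Again $B\in\{X^+,Z\}$. If $B=X^+$, then $|X|=b-1$, $X\ne B^-$, and $\{B^-,C,Z\}=\{X,C^-,Z^+\}$. By size $C=Z^+$, so $\{B^-,Z\}=\{X,C^-\}$ and $B^-=C^-$. If $B=Z$, then $|Z^+|=b+1$ forces $Z^+=X^+$, $|X|=b$, and $\{B^-,C\}=\{X,C^-\}$ gives $C=X$ and $B^-=C^-$. This proves (iii).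

\emph{Let $B=C$ and $B^-\ne C^-$.} Then $b\ge3$, and $\{B^-,X^+,Z\}=\{X,C^-,Z^+\}$. If $B^-=X$, then $\{X^+,Z\}=\{C^-,Z^+\}$ and $|X^+|=b$, so $X^+=Z^+$ and $Z=C^-$. Now $Y=X^+$ satisfies $Y\to B^-$ and $Y\to C^-$, and $T'=T-B+Y\ne T$ gives $Y\ne B$. If $B^-=Z^+$, then $\{X^+,Z\}=\{X,C^-\}$, so $X^+=C^-$ and $|X|=b-2\ge1$. By size $X$ is not the branch $B^-$ of $T-\ell_1$, so it is a branch of $T$.
\end{proof}

\subsection{Trees with one lower neighbor, and the dichotomy}

Part (iii) of the exchange lemma is useless if $B^-=C^-$ for all choices of the leaves. We now describe when this happens.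

\begin{definition}
Let $\mathcal S$ be the smallest class with $\bullet\in\mathcal S$ and $[B^c]\in\mathcal S$ for $B\in\mathcal S$, $c\ge1$. Put $F_3=[\bullet,\bullet]$ and $F_{k+1}=[F_k]$, so $F_k=\circ^{k-3}[\bullet,\bullet]$ and $|F_k|=k$. A \emph{base mix} is a rooted tree $[P_k^p,F_k^q]$ with $k\ge3$ and $p,q\ge1$. Let $\mathcal M$ be the smallest class that contains all base mixes and contains $[B^c]$ for $B\in\mathcal M$, $c\ge1$. Members of $\mathcal H=\mathcal S\cup\mathcal M$ are called \emph{homogeneous}.
\end{definition}

Since $P_k,F_k\in\mathcal S$, induction shows: \emph{if $B\in\mathcal H$, then each vertex of $B$ together with its descendants forms a member of $\mathcal H$, and all child branches at a vertex have the same size.} If $B\in\mathcal H$, then $\circ B\in\mathcal H$. Members of $\mathcal M$ are nonpaths.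

\begin{lemma}\label{lem:unique}
\textup{(a)} Let $|A|\ge2$. If all lower neighbors of $A$ are equal, then $A\in\mathcal S$. Conversely, each member of $\mathcal S$ has a unique lower neighbor.
\textup{(b)} If $A\ne A'$ in $\mathcal S$ have a common lower neighbor, then $\{A,A'\}=\{P_k,F_k\}$ for some $k\ge3$.
\end{lemma}

\begin{proof}
(a) Suppose $A$ had branches $B\ne C$, with lower neighbors $B_1$ and $C_1$. Then $A-B+B_1=A-C+C_1$, that is, $C+B_1=B+C_1$, so $B\in\{C,B_1\}$, which is impossible. So $A=[B^c]$. If $B=\bullet$, then $A\in\mathcal S$. Otherwise all lower neighbors of $B$ are equal, $B\in\mathcal S$ by induction, and $A\in\mathcal S$. Conversely, $\bullet$ has only the lower neighbor $\emptyset$, and in $[B^c]$ each deletion gives $(c-1)B+B_1$ with $B_1$ unique by induction.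

(b) Clearly $|A|=|A'|\ge2$. Let $A=[B^k]$ and $A'=[C^l]$ with $B,C\in\mathcal S$, and let $B_1,C_1$ be the lower neighbors of $B,C$; so $(k-1)B+B_1=(l-1)C+C_1$. If $B=C$, then $A=A'$ by size; so $B\ne C$. Comparing the coefficients of $B$ and of $C$, we see that $k-1$ is $1$ if $C_1=B$ and $0$ otherwise, and $l-1$ is $1$ if $B_1=C$ and $0$ otherwise. By size not both $C_1=B$ and $B_1=C$ hold; say $l=1$. If $k=1$, then $B_1=C_1$, so $|B|=|C|$, and this is at least $2$ as $B\ne C$. By induction $\{B,C\}=\{P_j,F_j\}$ for some $j\ge3$, hence $\{A,A'\}=\{P_{j+1},F_{j+1}\}$. If $k=2$, then $C_1=B$ and $B_1=\emptyset$, so $B=\bullet=C_1$, $C=P_2$, $A=F_3$ and $A'=P_3$.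
\end{proof}

\begin{definition}
A rooted tree $A$ is \emph{split} by childless non-root vertices $\ell_1,\ell_2$ if $A-\ell_1\ne A-\ell_2$ and no $A'\ne A$ satisfies both $A'\to A-\ell_1$ and $A'\to A-\ell_2$.
\end{definition}

\begin{lemma}[Dichotomy]\label{lem:dichotomy}
Every rooted tree $A$ with $|A|\ge2$ is split or homogeneous.
\end{lemma}

\begin{proof}
We use induction on $|A|$.

\emph{Two branches have different sizes $|B|>|C|$.} Take $\ell_1\in B$ with $B-\ell_1=C$ if $B\to C$, and arbitrary otherwise; take any $\ell_2\in C$. By Lemma~\ref{lem:exchange}(i),(ii) no $A'$ exists. The two lower neighbors differ, because $B^-+C=B+C^-$ is impossible ($B\ne B^-,C$). So $A$ is split.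

\emph{All branches have equal size, and there are at least two types.} If some branches $B\ne C$ allow $B^-\ne C^-$, then $A$ is split by Lemma~\ref{lem:exchange}(iii), the lower neighbors being different as before. Otherwise any two types of branches have the same lower neighbor, which is unique for both. Their size is at least $2$, so they are in $\mathcal S$ by Lemma~\ref{lem:unique}(a), and by Lemma~\ref{lem:unique}(b) they are $P_k$ and $F_k$ for some $k\ge 3$. As this holds for any two types, there are exactly two, and $A$ is a base mix.

\emph{$A=[B^c]$.} If $B=\bullet$, then $A\in\mathcal S$. Otherwise $|B|\ge2$, and we apply the induction hypothesis to $B$. If $B\in\mathcal H$, then $A\in\mathcal H$. If $B$ is split by $\ell_1,\ell_2$, use these vertices in one copy of $B$. The lower neighbors of $A$ differ, and Lemma~\ref{lem:exchange}(iv) allows no $A'$: there is no suitable $Y$ since $B$ is split, and no branch of size $|B|-2$. So $A$ is split.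
\end{proof}

\section{Pairs of leaves and the centroid}\label{sec:reduction}

Let $T$ be a tree with $n$ vertices. The \emph{branches} of $T$ at a vertex $v$ are those of $T$ rooted at $v$. A \emph{centroid} is a vertex all of whose branches have size at most $n/2$; every tree has one. We need two elementary facts. If all branches at $v$ have size less than $n/2$, then $v$ is the only centroid: any other vertex $u$ has a branch containing $v$, and this branch contains everything except part of one branch at $v$, so it has size more than $n/2$. If an edge splits $T$ into two halves of size $n/2$, then the centroids are exactly its two ends: the branches at an end are one half, of size $n/2$, and others of total size $n/2-1$; and any vertex that is not an end of the edge has a branch containing the end in its own half and the whole other half. If a centroid has a branch of size $n/2$, we are in the second situation. If $n$ is odd, the centroid is unique.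

Let $\ell_1,\ell_2$ be leaves of $T$. A \emph{mate} of $T$ for $\ell_1,\ell_2$ is a tree $T'$ with distinct leaves $\ell_1',\ell_2'$ and isomorphisms $\varphi_i:T-\ell_i\to T'-\ell_i'$. So $\{\ell_1,\ell_2\}$ determines $T$ if and only if every mate is isomorphic to $T$.

\begin{proposition}\label{prop:reduction}
Let $T$ be a tree that is not a star. Then $T$ is determined by two leaves or by a leaf and a centroid, or $T$ belongs to one of the following families.
\begin{itemize}
\item[\textup{(F1)}] $P_4$, and the spiders with legs $1,i,j$, where $i,j\ge1$.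
\item[\textup{(F2)}] A rooted tree $W$ with at least two branches, together with a path with $t\ge|W|$ vertices, one end of which is joined to the root of $W$.
\item[\textup{(F3)}] $\langle[P_{m-2},\bullet]\,|\,[P_{m-2},\bullet]\rangle$ with $m\ge4$.
\item[\textup{(F4)}] $\langle[P_{m-2},\bullet]\,|\,[P_{m-1},\bullet]\rangle$ with $m\ge3$.
\item[\textup{(F5)}] $[B^a]$ with $a\ge3$, $B\in\mathcal H$, $|B|\ge2$; and $[P_k^p,F_k^q]$ with $k\ge3$, $p,q\ge1$, $p+q\ge3$.
\item[\textup{(F6)}] $[A,A]$ with $A\in\mathcal H$, $|A|\ge2$.
\item[\textup{(F7)}] $\langle X|X\rangle$ with $X\in\mathcal H$, $|X|\ge3$.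
\end{itemize}
\end{proposition}

The rest of this section is the proof. Let $r$ be a centroid of $T$ and $M$ the largest size of a branch at $r$, so $2M\le n$. If $2M\le n-3$, adding and removing a leaf cannot move the centroid. In the three remaining cases, $2M\in\{n-2,n-1,n\}$, we describe all mates $T'$ by computing the branches at a centroid of $T'$ twice, once from $T-\ell_1$ and once from $T-\ell_2$, and then choose the leaves so that no mate other than $T$ is possible.

\subsection{Case A: $2M\le n-3$}
The branch sizes at $r$ sum to $n-1$, so $d(r)\ge3$. For any leaves $\ell_1,\ell_2$ and any mate $T'$, the branches of $T'$ at $\varphi_i(r)$ have size at most $M+1<n/2$. So $\varphi_1(r)=\varphi_2(r)$ is the unique centroid of $T'$, and with $T'$ rooted there and $T$ rooted at $r$ we have $T'\to T-\ell_1$ and $T'\to T-\ell_2$. If $T$ is split by $\ell_1,\ell_2$, then $T'=T$, and these leaves determine $T$. Otherwise $T\in\mathcal H$ by Lemma~\ref{lem:dichotomy}, with at least three branches; they have size at least $2$ because $T$ is not a star. So $T$ is in (F5).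

\subsection{Case B: $n=2m$ and $M=m-1$}
Here $m\ge3$, since $T$ is not a star.

\emph{Exactly one branch $R_1$ of size $m-1$.} Let $R_2$ be another branch, so $|R_2|\le m-2$. Choose $\ell_1\in R_1$ with $R_1-\ell_1=R_2$ if $R_1\to R_2$, arbitrary otherwise, and any leaf $\ell_2\in R_2$. All branches of $T-\ell_1$ at $r$ have size at most $m-2$, so those of a mate $T'$ at $\varphi_1(r)$ have size at most $m-1<n/2$, and $\varphi_1(r)$ is the unique centroid of $T'$. The branches of $T'$ at $\varphi_2(r)$ have size at most $m=n/2$, so $\varphi_2(r)$ is a centroid and equals $\varphi_1(r)$. By Lemma~\ref{lem:exchange}(i),(ii) and the choice of $\ell_1$, $T'\cong T$.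

\emph{At least two branches of size $m-1$.} As $n-1=2(m-1)+1$, we have $T=[R_1,R_2,\bullet]$ with $|R_1|=|R_2|=m-1$. Let $z$ be the leaf at $r$ and consider the pair $\{z,r\}$. A graph $G$ with these dacards at $z',r'$ is a tree, and $G-r'$ has components of sizes $1,m-1,m-1$, so $r'$ is the unique centroid of $G$. The image of $r$ under $T-z\cong G-z'$ has branches of size at most $m$ in $G$, so it is a centroid, hence equal to $r'$. Since $d(r')=3$ while $r$ has degree $2$ in $T-z$, the leaf $z'$ is attached at $r'$, and $G\cong T$.

\subsection{Case C1: $n=2m+1$, $M=m$, $d(r)\ge3$}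
Let $T=[X,Y_1,\dots,Y_k]$ with $k\ge2$ and $|X|=m$; the $Y_i$ have total size $m$, so $m\ge2$ and $|Y_i|\le m-1$. Let $x$ be the root of $X$ and $Y=[Y_1,\dots,Y_k]$, with root $r$ and $|Y|=m+1$; thus $T=\langle X|Y\rangle$. Consider leaves $\ell_1\in X$ and $\ell_2\in Y_j$, put $X^-=X-\ell_1$ and $Y^-=Y-\ell_2$, and let $T'$ be a mate. The branches of $T'$ at $z:=\varphi_1(r)$ have size at most $m$, so $z$ is the unique centroid of $T'$. On the other hand $T-\ell_2=\langle X|Y^-\rangle$ has halves of size $m$, so $z=\varphi_2(r)$ or $z=\varphi_2(x)$, according to the half that receives the new leaf.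

If $z=\varphi_2(r)$, Lemma~\ref{lem:exchange} applies with $B=X$ and $C=Y_j$. Let $z=\varphi_2(x)$. Then the branches of $T'$ at $z$ are $Y^-$, of size $m$, and those of some $X^+$ with $X^+\to X$. They also arise from $X^-,Y_1,\dots,Y_k$, all of size at most $m-1$, by adding a leaf. As $m\ge2$, the branch $Y^-$ is not a newly created $\bullet$, so it is an enlarged branch, and one of the following holds:
\begin{itemize}
\item[(a)] $Y^-\to X^-$ and $X^+=Y$; so $Y\to X$ and $T'=\langle Y|Y^-\rangle$;
\item[(b)] up to order, $Y=[Y_1,\bullet]$ with $|Y_1|=m-1$, $Y^-\to Y_1$ and $X^+=[X^-,\bullet]$.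
\end{itemize}

\emph{No $Y_i$ has size $m-1$.} Choose $\ell_2$ with $Y-\ell_2=X$ if $Y\to X$; otherwise choose any $\ell_2$, and choose any $\ell_1$. Then (b) cannot occur, and (a) can occur only if $Y^-=X$, in which case $T'=\langle Y|X\rangle=T$. If $z=\varphi_2(r)$, then $T'\cong T$ by Lemma~\ref{lem:exchange}(i), as $|Y_j|\le m-2$. So $\{\ell_1,\ell_2\}$ determines $T$.

\emph{$Y=[Y_1,\bullet]$ with $|Y_1|=m-1$.} If $m=2$, then $T$ is the spider with legs $1,1,2$, in (F1). Let $m\ge3$ and let $\ell_2$ be the leaf $\bullet$ at $r$, so $Y^-=\circ Y_1$. If $z=\varphi_2(r)$, then $T'\cong T$ by Lemma~\ref{lem:exchange}(i), as $m-1\ge2$. Suppose $T'\not\cong T$. In (a), $X\ne\circ Y_1$, as otherwise $T'=\langle Y|X\rangle$; since $Y\to X$, we get $X=[Y_1',\bullet]$ with $Y_1\to Y_1'$. Moreover $\circ Y_1\to X^-$ and $|Y_1|\ge2$ show that $X^-$ has only one branch. In (b), $\circ Y_1\to Y_1$, so $Y_1=P_{m-1}$ by Lemma~\ref{lem:levels}(a). Also $[X^-,\bullet]\to X$, so either $X=[X^-]$, and then $[X^-]\to X^-$ makes $X$ a path, or $X=[X_1,\bullet]$ with $X^-\to X_1$. It remains to choose $\ell_1$.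
\begin{itemize}
\item Let $Y_1$ be a nonpath; then $m\ge4$ and (b) is impossible. If $X=[V,\bullet]$, then $|V|=m-2\ge2$; choose $\ell_1\in V$. Then $X^-$ has two branches, and (a) is impossible. If $X$ is not of this form, (a) is impossible for every $\ell_1$. So $T$ is determined.
\item Let $Y_1=P_{m-1}$. If $X$ is a path, $T$ is a spider with legs $1,m-1,m$, in (F1). Let $X$ be a nonpath. If $X$ is not of the form $[V,\bullet]$ with $|V|=m-2$, then (a) and (b) are impossible, and $T$ is determined. If $X=[V,\bullet]$ with $V$ a nonpath, choose $\ell_1=\bullet$, so $X^-=\circ V$. Then (a) would give $V=Y_1'$, a path, and (b) would give $X_1=V$ and $\circ V\to V$, so again $V$ would be a path. So $T$ is determined. If $V$ is a path, $T$ is in (F4).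
\end{itemize}

\subsection{Case C2: $n=2m+1$, $M=m$, $d(r)=2$}
Let $T=[A,B]$ with $|A|=|B|=m$, and let $a,b$ be the roots of $A,B$. If both are paths, then $T=[P_m,P_m]$ is in (F6); here $m\ge2$, since $T$ is not a star. If exactly one of them, say $B$, is a path, write $A=\circ^cW$ with at least two branches at the root of $W$. Then $T$ is $W$ with a path with $m+1+c\ge|W|$ vertices, in (F2). Let both be nonpaths, so $m\ge3$.

Take leaves $\ell_1\in A$ and $\ell_2\in B$, put $A^-=A-\ell_1$ and $B^-=B-\ell_2$, and let $T'$ be a mate; its centroid $z$ is unique. Since $T-\ell_1=\langle\circ A^-|B\rangle$ has halves of size $m$, we have $z=\varphi_1(r)$ (case $\mathrm e_1$) or $z=\varphi_1(b)$ (case $\mathrm n_1$). Likewise $z=\varphi_2(r)$ ($\mathrm e_2$) or $z=\varphi_2(a)$ ($\mathrm n_2$). The branches of $T'$ at $z$ are: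
\begin{itemize}
\item[$\mathrm e_1$:] $\{A^*,B\}$ with $A^*\to A^-$, or $\{A^-,B,\bullet\}$;
\item[$\mathrm n_1$:] those of some $B^+$ with $B^+\to B$, and $\circ A^-$;
\item[$\mathrm e_2$:] $\{A,B^*\}$ with $B^*\to B^-$, or $\{A,B^-,\bullet\}$;
\item[$\mathrm n_2$:] those of some $A^+$ with $A^+\to A$, and $\circ B^-$.
\end{itemize}
Assume that $A^-\ne B^-$ and $T'\not\cong T$.

\emph{$\mathrm e_1$ and $\mathrm e_2$.} By Lemma~\ref{lem:exchange}(iii),(iv) we have $A=B$, and some $Y\ne A$ satisfies $Y\to A^-$ and $Y\to B^-$ (all branches of $T$ have size $m$).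

\emph{$\mathrm e_1$ and $\mathrm n_2$.} The branch $\circ B^-$ of size $m$ is $B$ or $A^*$. If $\circ B^-=B$, then $[B^-]\to B^-$ and $B$ is a path, a contradiction. So $\circ B^-=A^*$ and $A^+=[B]$, and $T'=[\circ B^-,B]$. Since $[B]\to A$, we have $A=[B']$ for some $B\to B'$; and $A\ne[B^-]$, as otherwise $T'=T$.

\emph{$\mathrm n_1$ and $\mathrm e_2$.} By symmetry $B=[A']$ for some $A\to A'$, and $B\ne[A^-]$.

\emph{$\mathrm n_1$ and $\mathrm n_2$.} As $\circ A^-\ne\circ B^-$, the tree $\circ A^-$ is a branch of $A^+$, and by size $A^+=[[A^-]]$. So $A=[[A_1]]$ with $A^-\to A_1$, and $A$ is a path by Lemma~\ref{lem:levels}(b), a contradiction.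

It remains to choose the leaves.
\begin{itemize}
\item Let $A\ne B$. By Lemma~\ref{lem:levels}(c) it is impossible that $A=[B']$ and $B=[A']$ with $A\to A'$ and $B\to B'$. If $A=[B']$ for some $B\to B'$, choose $\ell_2$ with $B^-=B'$ and then $\ell_1$ with $A^-\ne B^-$; such $\ell_1$ exists, since otherwise $A=[B^-]\to B^-$ and $A$ is a path. All four combinations are excluded. The case $B=[A']$ is symmetric. If neither holds, choose leaves with $A^-\ne B^-$; if this were impossible, all lower neighbors of $A$ and of $B$ would coincide, and Lemma~\ref{lem:unique} would give $\{A,B\}=\{P_m,F_m\}$. Again all combinations are excluded, so $T$ is determined.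
\item Let $A=B$. By Lemma~\ref{lem:levels}(a), $A$ is not $[A']$ with $A\to A'$, so only $\mathrm e_1,\mathrm e_2$ can occur. If $A$ is split, take $\ell_1,\ell_2$ splitting $A$, one in each copy; then $T$ is determined. Otherwise $A\in\mathcal H$, and $T$ is in (F6).
\end{itemize}

\subsection{Case D: $n=2m$ and $M=m$}
Now $T=\langle X|Y\rangle$ with $|X|=|Y|=m\ge2$; let $x,y$ be the roots. If both are paths, $T=P_{2m}$ is in (F1) for $m=2$ and in (F7) for $m\ge3$. If exactly one is a path, say $X=P_m$ and $Y=\circ^cW$ with at least two branches at the root of $W$, then $T$ is $W$ with a path with $m+c\ge|W|$ vertices, in (F2). Let both be nonpaths, so $m\ge3$.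

Take leaves $\ell_1\in X$ and $\ell_2\in Y$, put $X^-=X-\ell_1$ and $Y^-=Y-\ell_2$, and assume that $X^-\ne Y^-$ and that $T'\not\cong T$ is a mate. In $T-\ell_1$ the branches at $y$ are $X^-$, of size $m-1$, and those of $Y$, of total size $m-1$. So $\varphi_1(y)$ is a centroid of $T'$, and likewise $\varphi_2(x)$.

\emph{Type I: $T'$ has a unique centroid.} Then its branches have size at most $m-1$, the centroid is $\varphi_1(y)=\varphi_2(x)$, and the new leaves do not enlarge $X^-$, respectively $Y^-$. So the branches at the centroid are $\{X^-\}\cup\operatorname{br}(Y^+)=\{Y^-\}\cup\operatorname{br}(X^+)$ with $Y^+\to Y$ and $X^+\to X$. As $X^-\ne Y^-$, we have $X^-\in\operatorname{br}(X^+)$, so $X^+=[X^-,\bullet]$ by size, and likewise $Y^+=[Y^-,\bullet]$. If $X=[X^-]$ or $Y=[Y^-]$, then $X$ or $Y$ is a path by Lemma~\ref{lem:levels}(a). Hence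
\begin{itemize}
\item[(D1)] $X=[X_1,\bullet]$ and $Y=[Y_1,\bullet]$ with $X^-\to X_1\ne\emptyset$ and $Y^-\to Y_1\ne\emptyset$.
\end{itemize}

\emph{Type II: $T'=\langle J|K\rangle$ with $|J|=|K|=m$.} Let $\varphi_1(y)$ be the root of $K$. In $T'-\ell_1'$ all branches there have size at most $m-1$, so $\ell_1'\in J$; it is not the root of $J$, which has degree at least $2$ in $T'$. Hence $\{J-\ell_1'\}\cup\operatorname{br}(K)=\{X^-\}\cup\operatorname{br}(Y)$, and comparing branches of size $m-1$ we find
\[
(\alpha)\ \ J-\ell_1'=X^-,\ K=Y,\qquad\text{or}\qquad(\beta)\ \ Y=[J-\ell_1'],\ K=[X^-].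
\]
If $\varphi_2(x)$ is the root of $J$, then in the same way
\[
(\alpha')\ \ K-\ell_2'=Y^-,\ J=X,\qquad\text{or}\qquad(\beta')\ \ X=[K-\ell_2'],\ J=[Y^-].
\]
If it is the root of $K$, then
\[
(\alpha'')\ \ J-\ell_2'=Y^-,\ K=X,\qquad\text{or}\qquad(\beta'')\ \ X=[J-\ell_2'],\ K=[Y^-].
\]
The combinations give the following. Under $(\alpha),(\alpha')$ we have $T'=T$. Under $(\beta),(\beta')$ we have $J=[Y^-]$ and $J-\ell_1'=[Y_1]$ with $Y^-\to Y_1$, so $Y=[[Y_1]]$ is a path by Lemma~\ref{lem:levels}(b), which is impossible. Under $(\alpha),(\beta'')$ we have $Y=[Y^-]$, and under $(\beta),(\alpha'')$ we have $X=[X^-]$; both are impossible by Lemma~\ref{lem:levels}(a). Under $(\beta),(\beta'')$ we have $X^-=Y^-$, which is excluded. There remain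
\begin{itemize}
\item[(D2)] from $(\alpha),(\beta')$: $X=[Y']$ for some $Y\to Y'$, and $X\ne[Y^-]$ (otherwise $T'=T$);
\item[(D3)] from $(\beta),(\alpha')$: $Y=[X']$ for some $X\to X'$, and $Y\ne[X^-]$ (otherwise $T'=T$);
\item[(D4)] from $(\alpha),(\alpha'')$: $X=Y$, and some $J\ne X$ satisfies $J\to X^-$ and $J\to Y^-$.
\end{itemize}
Now we choose the leaves so that (D1)--(D4) are impossible.

\emph{Let $X\ne Y$.} By Lemma~\ref{lem:levels}(c), $X=[Y']$ and $Y=[X']$ do not both hold. If $X=[Y']$ with $Y\to Y'$, choose $\ell_2$ with $Y^-=Y'$ and $\ell_1$ with $X^-\ne Y^-$ (it exists, since otherwise $X=[Y^-]\to Y^-$ and $X$ is a path). Then (D1) fails because $X$ has one branch, and (D2)--(D4) fail. The case $Y=[X']$ is symmetric. If neither holds, (D2)--(D4) fail. If $X,Y$ are not of the form $[U,\bullet],[V,\bullet]$ with $|U|=|V|=m-2$, then (D1) fails too, and we choose any leaves with $X^-\ne Y^-$; this is possible by Lemma~\ref{lem:unique}, as both are nonpaths. If they are of this form, then $U\ne V$, so $m-2\ge3$ and one of them, say $U$, is a nonpath. Choose $\ell_1=\bullet$, so $X^-=\circ U$, and $\ell_2\in V$,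 so $Y^-$ has two branches and differs from $X^-$. Then (D1) would give $X_1=U$ and $\circ U\to U$, so $U$ would be a path. In each case $T$ is determined.

\emph{Let $X=Y$.} By Lemma~\ref{lem:levels}(a), (D2) and (D3) fail. If $X$ is not split, then $X\in\mathcal H$, and $T$ is in (F7). If $X$ is split and not of the form $[U,\bullet]$, take splitting leaves, one in each copy; (D1) and (D4) fail. Let $X=[U,\bullet]$ be split. Then $|U|\ge2$, as $[\bullet,\bullet]$ is not split. If $U$ is a path, $T$ is in (F3). If $U$ is a nonpath, then $|U|\ge3$. Take $\ell_1\in U$ in the first copy and $\ell_2=\bullet$ in the second, so that $X^-$ has two branches and $Y^-=\circ U$. Then (D4) fails by Lemma~\ref{lem:exchange}(i), applied to the rooted tree $X$ and its branches $U,\bullet$. And (D1) would give $Y_1=U$ and $\circ U\to U$, so $U$ would be a path. So $T$ is determined. This completes the proof of Proposition~\ref{prop:reduction}. \qed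

\section{The families (F1), (F3) and (F4)}\label{sec:small}

In these small families a leaf and a nearby vertex of degree $2$ or $3$ suffice, because the cards are paths or have very few branch vertices.

\paragraph{(F1), $P_4$.} Take a leaf and a vertex of degree $2$. A graph with the leaf dacard is $P_3$ with a pendant vertex, that is, $P_4$ or $K_{1,3}$; and $K_{1,3}$ has no vertex of degree $2$.

\paragraph{(F1), spiders with legs $1,i,j$.} Take the leaf $z$ of a leg of length $1$ and the center $r$. A graph $G$ with these dacards is $P_{i+j+1}$ with a pendant vertex, a tree with at most one vertex of degree $3$. As $d(r')=3$, $G$ is a spider with center $r'$ and legs $1,a,b$; and $G-r'\cong T-r$ gives $\{1,a,b\}=\{1,i,j\}$.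

\paragraph{(F3), $m\ge5$.} Here $T=(1,m-2)|(1,m-2)$, with adjacent vertices $x,y$ of degree $3$. Take the leaf $z$ forming the leg of length $1$ at $x$, and the second vertex $v$ of the long leg at $x$; $d(v)=2$. Then $T-z$ is the spider with center $c=y$ and legs $1,m-2,m-1$, and $T-v=J+P_{m-4}$ with $J=(1,1)|(1,m-2)$. Let $G$ be $T-z$ with a leaf added at $u$. Since $J$ is a component of $G-v'$, $G$ has two adjacent branch vertices. So $u$ has degree $2$ in the spider and is adjacent to $c$. If $u$ is on the leg of length $m-1$, then $G\cong T$. Suppose $u$ is on the leg of length $m-2$. Then $G=(1,m-1)|(1,m-3)$, with legs $1,m-1$ at $c$ and $1,m-3$ at $u$, and $c,u$ are its only branch vertices. Both keep degree $3$ in $G-v'$, so $v'$, which has degree $2$, is on one of the long legs and not adjacent to $c$ or $u$. If $v'$ is on the leg of length $m-1$, then $u$ keeps its legs $1,m-3$, but $m-3\notin\{1,m-2\}$. If $v'$ is on the leg of length $m-3$, then $c$ keeps a leg of length $m-1\notin\{1,m-2\}$. Both contradict the shape of $J$.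

\paragraph{(F3), $m=4$.} Now $T=(1,2)|(1,2)$. Take the end $e$ of the leg of length $2$ at $y$, and the vertex $x$. Then $T-e$ has legs $1,2$ at $x$ and $1,1$ at $y$, and $T-x=K_1+P_2+P_4$. Let $G$ be $T-e$ with a leaf at $u$. Since $G-x'$ consists of paths and no vertex is adjacent to both $x$ and $y$, we have $x'\in\{x,y\}$. As $d(x')=3$, $u\ne x'$; and $u$ is not the other one of $x,y$, which would keep degree $3$ in $G-x'$. If $x'=x$, the component sizes $1,2,3$ of $T-e-x$ become $1,2,4$; so the leaf is added to the component $P_3$ with middle $y$, at an end, and $G\cong T$. If $x'=y$, the sizes $1,1,4$ become $1,2,4$, so the leaf is added at a leaf neighbor of $y$, and $G\cong T$.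

\paragraph{(F4).} Let $x$ and $r$ be the roots of $[P_{m-2},\bullet]$ and $[P_{m-1},\bullet]$. Take a leaf $z$ forming a branch $\bullet$ at $x$, and $x$ itself. Then $T-z$ is the spider with center $c=r$ and legs $1,m-1,m-1$, and $T-x=K_1+P_{m-2}+P_{m+1}$ with $d(x)=3$. Let $G$ be $T-z$ with a leaf at $u$. If $x'=c$, then $u\ne c$, and the components of $G-x'$ have sizes $2,m-1,m-1$ or $1,m,m-1$; none of these is $m+1$, a contradiction. So $x'\ne c$. Since $G-x'$ consists of paths, $x'\sim c$ and $d(c)=3$. As $d(x')=3$, the leaf is attached at $u=x'$, which has degree $2$ in the spider, so it is the first vertex of a leg of length $m-1$. Hence $G\cong T$.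

\section{The family (F2): a long pendant path}\label{sec:long}

Let $T$ consist of a rooted tree $W$ with root $w$, $d_W(w)\ge2$, and a path $q_1\dots q_t$ with $q_1\sim w$ and $t\ge|W|\ge3$. The idea is to shorten the long path by its last vertex, to take a leaf of $W$ as the second leaf, and to compare the longest pendant paths.

In a tree with a branch vertex, a \emph{pendant path} starts at a leaf, runs through vertices of degree $2$ and stops just before the first branch vertex; $\lambda$ denotes the largest number of vertices of a pendant path. We use the following fact.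
\begin{itemize}
\item[($\ast$)] \emph{Let a rooted tree $V$, whose root has at least two branches in $V$, be attached to the rest of a tree only through its root, and let the root be a branch vertex of the whole tree. Then a pendant path starting at a leaf in $V$ has at most $|V|-2$ vertices.}
\end{itemize}
Indeed, it stays inside one branch of $V$. Let $\ell_2=q_t$. A mate $T'\not\cong T$ is $W$ with the path $q_1\dots q_{t-1}$ and a leaf $\ell_2'$ at some $u\ne q_{t-1}$. If $u\in W$, put $W^+=W+\ell_2'$. The leaf $\ell_1'\ne\ell_2'$ is $q_{t-1}$ or lies in $W$.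

\paragraph{Case 1: $d_W(w)\ge3$, or $d_W(w)=2$ and no branch of $W$ is $\bullet$.} Let $\ell_1$ be any leaf of $T$ in $W$. In $T-\ell_1$ the vertex $w$ has degree at least $2$ in $W-\ell_1$, so it is a branch vertex and $\lambda(T-\ell_1)=t$ by ($\ast$). We show $\lambda(T'-\ell_1')<t$, a contradiction.

Let $u\in W$. If $\ell_1'=q_{t-1}$, then $w$ is a branch vertex and $\lambda\le\max(t-2,|W^+|-2)<t$. If $\ell_1'\in W^+$ and $w$ stays a branch vertex, then $\lambda\le\max(t-1,|W|-2)<t$. If $w$ does not stay one, then $d_W(w)=d_{W^+}(w)=2$ and $W^+=[S,\bullet]$ with $\ell_1'$ the branch $\bullet$ and $\ell_2'\in S$. So $W=[S-\ell_2',\bullet]$, where $S-\ell_2'\ne\emptyset$ because $d_W(w)=2$; this is excluded in Case 1.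

Let $u=q_j$ with $j\le t-2$. If $j=t-2$ and $\ell_1'=q_{t-1}$, then $T'-\ell_1'\cong T-\ell_2$, whose pendant paths have $t-1$ or at most $|W|-2$ vertices. Otherwise $q_j$ and, by the assumption of Case 1, $w$ are branch vertices of $T'-\ell_1'$. The pendant paths are $\ell_2'$, a part of $q_{j+1}\dots q_{t-1}$, and paths inside $W$, so $\lambda\le\max(t-2,|W|-2)<t$.

\paragraph{Case 2: $W=[U,\bullet]$.} If $U$ is a path, $T$ is a spider with legs $1,|U|,t$, in (F1). Otherwise $U=\circ^cU_0$ with at least two branches at the root of $U_0$. Let $\ell_1=z$ be the leaf $\bullet$. Then $T-z$ is $U_0$ with a pendant path with $t+1+c$ vertices at its root. By ($\ast$) this is the unique longest pendant path, so $\lambda(T-z)=t+1+c$.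

Let $u\in W$. As in Case 1, $\lambda(T'-\ell_1')<t$, a contradiction, unless $W^+=[S,\bullet]$ with $\ell_1'$ the branch $\bullet$ and $\ell_2'\in S$. In this exceptional situation $\{S-\ell_2',\bullet\}=\{U,\bullet\}$, so $S\to U$ and $S$ is a nonpath, $S=\circ^{c'}S_0$ with at least two branches at the root of $S_0$. Now $T'-\ell_1'$ is $S_0$ with a pendant path with $t+c'$ vertices at its root, and the other pendant paths have at most $|S_0|-2\le|U|-1<t$ vertices. Comparing with $T-z$ we get $c'=c+1$, and since the longest pendant path is unique on both sides, $S_0=U_0$ as rooted trees. So $S=\circ U$, $\circ U\to U$, and $U$ is a path by Lemma~\ref{lem:levels}(a), a contradiction.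

Let $u=q_j$ with $j\le t-2$. If $j=t-2$ and $\ell_1'=q_{t-1}$, then $T'-\ell_1'\cong T-\ell_2$ has $\lambda<t$. Otherwise $q_j$ stays a branch vertex. If $w$ does too, then $\lambda\le\max(t-2,|W|-2)<t$. If not, then $\ell_1'=z$, the root of $U_0$ is a branch vertex, and $\lambda\le\max(t-2,|U_0|-2)<t$. Each time we have a contradiction. So $\{\ell_1,\ell_2\}$ determines $T$ in both cases, unless $T$ is a spider in (F1), which was treated in Section~\ref{sec:small}.

\section{Recognizing roots; the families (F5) and (F6)}\label{sec:vertex}

For a homogeneous tree we use the centroid $x$ and a neighbor $y$. The sizes of components will force a piece of $G$ to consist of $y'$ and the components of $B-y$, where $B$ is the branch of $y$. We then know this piece as a graph and know the effect of deleting $y'$, but we must show that $y'$ sits where $y$ does. For homogeneous trees it does.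

\begin{lemma}\label{lem:root}
Let $B\in\mathcal H$ have root $y$.
\begin{itemize}
\item[\textup{(a)}] Let $y'$ be a vertex of a graph $B_1\cong B$ with $d_{B_1}(y')=d_B(y)$ and $B_1-y'\cong B-y$. Then $B_1$ rooted at $y'$ equals $B$.
\item[\textup{(b)}] Let $B=\circ^sV$ with $s\ge1$ and at least two branches at the root of $V$. If some automorphism of the graph $B$ moves $y$, then $P_s$ is a branch of $V$.
\end{itemize}
\end{lemma}

\begin{proof}
For $|B|=1$ there is nothing to prove, so let $|B|\ge2$. Let $t\in V(B)$ with $d(t)=d(y)$ and $B-t\cong B-y$; this is the situation of (a) after an isomorphism $B_1\to B$, and of (b) if $t$ is the image of $y$. We show that some automorphism maps $y$ to $t$, and that in (b), $t\ne y$ implies that $P_s$ is a branch of $V$.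

Let $c=d(y)$, and let $\sigma$ be the common size of the components of $B-y$. If $c\ge2$ and $t\ne y$, then the component of $B-t$ containing $y$ has size at least $1+(c-1)\sigma>\sigma$, a contradiction; so $t=y$. Let $c=1$. If $B$ is a path, $t$ is one of its ends, and the identity or the reflection maps $y$ to $t$.

Let $B$ be a nonpath and $t\ne y$; then $B=\circ^sV$ as in (b). Let $v$ be the root of $V$. The branches of $B$ at $v$ are $P_s$, which contains $y$, and the branches $E_1,\dots,E_e$ of $V$, $e\ge2$, all of some size $\varepsilon$. The leaf $t$ is in some $E_i$, say in $E_1$; let $E_1'=E_1-t$. Let $\theta:B-t\to B-y$ be an isomorphism and $v^*=\theta(v)$. The branches at $v$ in $B-t$ are $P_s,E_1',E_2,\dots,E_e$.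

If $v^*=v$, then $P_s+E_1'=P_{s-1}+E_1$, so $E_1=P_s$ since $E_1\ne E_1'$. Then $t$ is the far end of $E_1$, and swapping the two branches $P_s$ maps $y$ to $t$. If $v^*\in E_i$, then the branch of $B-y$ at $v^*$ containing $v$ has size at least $1+(s-1)+(e-1)\varepsilon\ge s+\varepsilon$, too large. If $v^*$ is on the path between $y$ and $v$, then the branch at $v^*$ containing $v$ has size at least $1+2\varepsilon>\varepsilon$, so it must be $P_s$; but $v$ has $e\ge2$ children in it. So only $v^*=v$ is possible.
\end{proof}

The next lemma is the analogous statement for a root and its child; it is used in the next section.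

\begin{lemma}\label{lem:twostep}
Let $B=[[D]]\in\mathcal H$, $D\ne\emptyset$, have root $x$ with child $y$. Let $y^*$ be a vertex of degree $2$ adjacent to a leaf $t^*$, with $B-\{y^*,t^*\}\cong D$. Then an automorphism of the graph $B$ maps $(x,y)$ to $(t^*,y^*)$.
\end{lemma}

\begin{proof}
If $B$ is a path, $t^*$ is an end and $y^*$ its neighbor; use the identity or the reflection. Otherwise $B=\circ^sV$ with $s\ge2$ and at least two branches $E_1,\dots,E_e$ at the root $v$ of $V$, all of some size $\varepsilon$. The remaining branch at $v$ is $P_s$, containing $x$ and $y$. If $t^*=x$, then $y^*=y$. Otherwise $t^*$ is in some $E_i$, say $E_1$, and so is $y^*$, which is not $v$ by degree. So $\varepsilon\ge2$, and $E_1''=E_1-\{y^*,t^*\}$ is a rooted tree or $\emptyset$. Let $\theta:B-\{y^*,t^*\}\to B-\{x,y\}$ be an isomorphism and $v^*=\theta(v)$. The branches at $v$ in $B-\{y^*,t^*\}$ are $P_s,E_1'',E_2,\dots,E_e$, of sizes $s,\varepsilon-2,\varepsilon,\dots,\varepsilon$.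

If $v^*=v$, then $P_s+E_1''=P_{s-2}+E_1$, so $E_1=P_s$, and swapping the two branches $P_s$ maps $(x,y)$ to $(t^*,y^*)$. If $v^*\in E_i$, then the branch at $v^*$ containing $v$ has size at least $1+(s-2)+(e-1)\varepsilon\ge s-1+\varepsilon>\max(s,\varepsilon)$, a contradiction. If $v^*$ is on the remaining path $P_{s-2}$, then the branch containing $v$ has size at least $1+2\varepsilon$, so it would be $P_s$, but $v$ has at least two children in it, a contradiction.
\end{proof}

\begin{proposition}\label{prop:F5}
Every tree in \textup{(F5)} is determined by its root and a child of the root.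
\end{proposition}

\begin{proof}
Let $r$ be the root, $a\ge3$ the number of branches, $\beta\ge 2$ their size. Let $y$ be a child of $r$, in the base mix case the root of a branch $P_k$; let $B$ be its branch and $c$ its number of children. Let $G$ have the dacards of $r,y$ at $r',y'$. All components of $G-r'$ have size $\beta$. Let $Z$ be the component of $G-y'=T-y$ containing $r$; $|Z|=(a-1)\beta+1>\beta$, so $r'\in Z$. If $r'\ne r$, the component of $Z-r'$ containing $r$ has size at least $1+(a-2)\beta>\beta$, as $a\ge3$; so $r'=r$. Since $d_Z(r)=a-1$ and $d(r')=a$, we have $r'\sim y'$. In $G-r'$ the vertex $y'$ has $c$ neighbors. None of them is in the $a-1$ components of $Z-r$, which already have size $\beta$. So the remaining $\beta$ vertices, namely $y'$ and those of $B-y$, form a component $B_1$. As $B-y$ has exactly $c$ components, $y'$ is joined to each of them by one edge. Comparing the components of $G-r'$ and $T-r$, we see that $B_1\cong B$. By Lemma~\ref{lem:root}(a), $B_1$ rooted at $y'$ equals $B$, and $G\cong T$.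
\end{proof}

For $a=2$ the step $r'=r$ breaks down, and $r'$ could a priori be another vertex of $Z$. The number of components decides.

\begin{proposition}\label{prop:F6}
Every tree $[A,A]$ in \textup{(F6)} is determined by its root and a child of the root.
\end{proposition}

\begin{proof}
Let $m=|A|\ge2$, $r$ the root, $a$ a child of $r$, and $c\ge1$ the number of children of $a$. Let $G$ have the dacards of $r,a$ at $x',y'$. So $G-x'\cong 2A$, $d(x')=2$, and $G-y'=\circ A+(A-a)$, $d(y')=c+1$, where $r$ is the root of $\circ A$. As $|\circ A|=m+1$, we have $x'\in\circ A$, and $x'$ has degree $1$ or $2$ in $\circ A$.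

Suppose it has degree $2$. Then $x'\not\sim y'$. The graph $G-x'-y'$ has $c+2$ components: two of $\circ A-x'$ and the $c$ components of $A-a$. In the forest $G-x'$, the vertex $y'$ is joined by single edges to $c+1$ of them. The remaining one is a component of $G-x'$, of size $m$; but all of them have size less than $m$, a contradiction.

So $x'$ is a leaf of $\circ A$ and $x'\sim y'$. The tree $\circ A-x'$ has size $m$, so it is a component of $G-x'$ and isomorphic to $A=\circ A-r$. By Lemma~\ref{lem:root}(a) for $\circ A\in\mathcal H$, some automorphism of $\circ A$ maps $r$ to $x'$; changing the identification of $G-y'$ with $T-a$ by this automorphism, we may take $x'=r$. In $G-x'$ the vertex $y'$ has $c$ neighbors, none in $\circ A-x'$. So it is joined to each of the $c$ components of $A-a$ by one edge, and with them it forms a component $A_1\cong A$. By Lemma~\ref{lem:root}(a), $A_1$ rooted at $y'$ equals $A$, and $G\cong T$.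
\end{proof}

\section{The family (F7): trees symmetric about an edge}\label{sec:edge}

Let $T=\langle X|X\rangle$ with $X\in\mathcal H$ and $|X|=m\ge3$, and let $x_1,x_2$ be the ends of the central edge. We use $x_1$ and a child $y$ of $x_1$ in its copy of $X$. The new difficulty is that in $G$ the vertex $x'$ may turn out to be $x_2$ instead of $x_1$; this is harmless if $X$ has one branch or at least three, but not always if it has two.

\begin{proposition}\label{prop:onebranch}
If $X=[C]$, then $\{x_1,y\}$ determines $T$.
\end{proposition}

\begin{proof}
We have $C\in\mathcal H$ and $|C|=m-1\ge2$. Let $d\ge1$ be the number of children of $y$ and $\delta$ the common size of the components of $C-y$, so $d\delta=m-2$. Let $G$ have the dacards of $x_1,y$ at $x',y'$. Then $G-x'\cong X+C$, of sizes $m,m-1$, and $d(x')=2$; and $G-y'=\circ X+(C-y)$, $d(y')=d+1$, where $\circ X$ has root $x_1$ with child $x_2$. As $|\circ X|=m+1$, we have $x'\in\circ X$, with degree $1$ or $2$ in $\circ X$.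

\emph{Degree $1$.} Then $x'\sim y'$, and $\circ X-x'$ has size $m$, so it is a component of $G-x'$ and isomorphic to $X=\circ X-x_1$. By Lemma~\ref{lem:root}(a) for $\circ X$ we may take $x'=x_1$. The other component of $G-x'$ consists of $y'$ and $C-y$; it is isomorphic to $C$, and $y'$, having $d$ neighbors in it, is joined once to each component of $C-y$. By Lemma~\ref{lem:root}(a) it equals $C$ when rooted at $y'$, so $G\cong T$.

\emph{Degree $2$.} Then $x'\not\sim y'$, and $\circ X-x'$ has two components, of total size $m$. The graph $G-x'-y'$ has $d+2$ components, and in the forest $G-x'$ the vertex $y'$ is joined by single edges to all of them but one, $K$. Now $|K|\in\{m,m-1\}$, while the components of $C-y$ have size at most $m-2$. So $K$ is a component of $\circ X-x'$, $|K|=m-1$, $K\cong C$, and the other component of $\circ X-x'$ is a single vertex $t$, a leaf of $\circ X$ adjacent to $x'$. By Lemma~\ref{lem:twostep} for $\circ X=[[C]]$ we may take $t=x_1$ and $x'=x_2$. Then $\widehat Y=\{x_1,y'\}\cup V(C-y)$ spans the component of size $m$ of $G-x'$, so $\widehat Y\cong X$, and $y'$ is adjacent to $x_1$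 and joined once to each component of $C-y$.

We claim that $\widehat Y$ rooted at $x_1$ equals $X$. In this paragraph let $x,y$ denote the root of $X$ and its child, let $\theta:\widehat Y\to X$ be an isomorphism, and $y^*=\theta(y')$, $t^*=\theta(x_1)$. Then $t^*$ is a leaf adjacent to $y^*$, $d(y^*)=d+1$ and $X-y^*\cong K_1+(C-y)$. If $d\ge2$, then $y^*\ne x$ by degree; and if $y^*\ne y$, then the component of $X-y^*$ containing $y$ has size at least $2+(d-1)\delta>\max(1,\delta)$, a contradiction. So $y^*=y$, and $t^*$ is $x$ or, if $\delta=1$, a leaf child of $y$, which an automorphism fixing $y$ interchanges with $x$. If $d=1$, then $X=[[D]]$ with $D\cong C-y$ and $X-\{y^*,t^*\}\cong D$, so Lemma~\ref{lem:twostep} for $X$ gives an automorphism taking $x$ to $t^*$. This proves the claim. Since $x_2$ with $K$ is the copy of $X$ below $x_1$ in $\circ X$, $G=\langle\widehat Y|X\rangle\cong\langle X|X\rangle$.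
\end{proof}

\begin{proposition}\label{prop:twobranches}
Let $X\in\mathcal H$ have $c\ge2$ branches at the root. Then $\{x_1,y\}$ determines $T=\langle X|X\rangle$, for $y$ the root of any branch at $x_1$ (of a branch $P_k$ if $X$ is a base mix), unless $X$ is one of the following:
\begin{itemize}
\item[\textup{(E1)}] $X=[P_k,P_k]$ with $k\ge1$;
\item[\textup{(E2)}] $X=[C,C]$ with $C=\circ^{s-1}[P_s^p,F_s^q]$, where $p\ge1$, $q\ge0$, $e:=p+q\ge2$, $s\ge1$, and $s\ge3$ if $q\ge1$;
\item[\textup{(E3)}] $X=[P_3,F_3]$.
\end{itemize}
\end{proposition}

\begin{proof}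
Let $\gamma$ be the size of the branches, so $m=c\gamma+1$. Let $C$ be the branch of $y$; so $X=[C^c]$, or $X=[P_k^p,F_k^q]$ and $C=P_k$. Let $d$ be the number of children of $y$, and $X'$ the tree $X$ without the branch $C$, rooted at $x_1$; $|X'|=m-\gamma$. Let $G$ have the dacards of $x_1,y$ at $x',y'$. The components of $G-x'$ have sizes $m,\gamma,\dots,\gamma$ ($c$ times $\gamma$), and $d(x')=c+1$. Further $G-y'=Z+(C-y)$ with $Z=\langle X'|X\rangle$, and $d(y')=d+1$.

As $|Z|=2m-\gamma>m$, we have $x'\in Z$. If $x'\in X'$ and $x'\ne x_1$, the component of $Z-x'$ with $x_1,x_2$ has size at least $m+1$. If $x'\in X$ and $x'\ne x_2$, the component with $x_2$ has size at least $2(m-\gamma)>m$. So $x'\in\{x_1,x_2\}$.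

\emph{Let $x'=x_1$.} As $d_Z(x_1)=c$, we have $x'\sim y'$. By size $y'$ is not adjacent to the component $X$ of $Z-x_1$. So this is the only component of size $m$ of $G-x'$, and the component of $y'$ has size $\gamma$. Hence $y'$ is not adjacent to the $c-1$ components of size $\gamma$ of $Z-x_1$, and its component $C_1$ consists of $y'$ and all of $C-y$. As $y'$ has $d$ neighbors in $G-x'$, it is joined once to each component of $C-y$. Comparing components of $G-x'$ and $T-x_1$, $C_1\cong C$. By Lemma~\ref{lem:root}(a), $C_1$ rooted at $y'$ equals $C$, and $G\cong T$.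

\emph{Let $x'=x_2$.} As $d_Z(x_2)=c+1$, we have $x'\not\sim y'$. The components of $Z-x_2$ are $X'$ and $c$ branches of size $\gamma$. Since $|X'|=(c-1)\gamma+1\notin\{\gamma,m\}$, $y'$ is adjacent to $X'$. So its component in $G-x'$ has size more than $\gamma$, hence $m$. It contains all components of $C-y$, because these have size less than $\gamma$ and are not components of $G-x'$. By size it equals $\widehat X=X'\cup\{y'\}\cup(C-y)$, and $y'$, with its $d+1$ neighbors, is joined once to each of these $d+1$ parts. So $\widehat X\cong X$, and $G$ is obtained by joining $x_1\in\widehat X$ to the root $x_2$ of a copy of $X$. It remains to see whether $\widehat X$ rooted at $x_1$ equals $X$.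

Let $x$ be the root of $X$, $\theta:\widehat X\to X$ an isomorphism, and $y^*=\theta(y')$, so $d(y^*)=d+1$ and $X-y^*\cong X'+(C-y)$. As $|X'|>\gamma$, $y^*\ne x$. The component of $X-y^*$ containing $x$ has size at least $m-\gamma>\gamma$, with equality exactly if $y^*$ is a child of $x$. Since the components of $X-y^*$ have size $m-\gamma$ or less than $\gamma$, $y^*$ is a child of $x$. If $X$ is a base mix, $y^*$ is the root of a branch $P_k$ and not of a branch $F_k$: for $k=3$ the latter has degree $3\ne d+1=2$, and for $k\ge4$ the components of size $m-\gamma$ would give $[P_k^p,F_k^{q-1}]\cong[P_k^{p-1},F_k^q]$, but these have different numbers of leaves. So the component $X'_*$ of $X-y^*$ containing $x$, rooted at $x$, equals $X'$. It is the only component of size $m-\gamma$, so $X'_*=\theta(X')$. Put $v=\theta(x_1)$. Then $X'_*$ rooted at $v$ also equals $X'$. If $v=x$, then $\widehat X$ rooted at $x_1$ equals $X$, and $G\cong T$.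

Suppose $v\ne x$. All branches of $X'_*$ at $v$ have size $\gamma$. If $c\ge3$, the branch at $v$ containing $x$ has size at least $1+(c-2)\gamma>\gamma$, a contradiction. So $c=2$ and $X'=\circ C'$, where $C'$ is the remaining branch, and $\circ C'$ has an automorphism moving its root. Let first $X=[C,C]$, so $C'=C$. If $C$ is a path, we have (E1). If $C$ is a nonpath, write $\circ C=\circ^sV$ with $s\ge1$ and at least two branches at the root of $V$. By Lemma~\ref{lem:root}(b), $P_s$ is a branch of $V\in\mathcal H$. Members of $\mathcal M$ are nonpaths, so $V=[P_s^e]$ or $V$ is a base mix $[P_s^p,F_s^q]$; this is (E2). Let now $X=[P_k,F_k]$, so $C'=F_k$ and $\circ F_k=\circ^{k-2}[\bullet,\bullet]$. By Lemma~\ref{lem:root}(b), $P_{k-2}=\bullet$, so $k=3$; this is (E3).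
\end{proof}

\begin{remark}
The pair $\{x_1,y\}$ really fails for (E1). The spider with legs $k,k,2k+1$ has at its center the dacard of $x_1$, with card $2P_k+P_{2k+1}$, and at the vertex number $k+2$ of the long leg the dacard of $y$: what is left is the spider with legs $k,k,k+1$ and $P_{k-1}$. So (E1) needs another pair, and for $k=1$ ($S_{2,2}$) and $k=2$ ($T_{10}$) there is none, by Proposition~\ref{prop:lower} below.
\end{remark}

\section{The residual trees (E1), (E2), (E3)}\label{sec:residual}

\subsection{(E1) with $k\ge3$}

Now $T=(k,k)|(k,k)$ with central vertices $x_1,x_2$. Let $u$ and $w$ be the first and the second vertex of a leg at $x_1$; both have degree $2$. We have $T-u=S+P_{k-1}$, where $S$ is the spider with legs $k,k,k+1$ and $|S|=3k+2$; and $T-w=H+P_{k-2}$, where $H=(1,k)|(k,k)$ and $|H|=3k+3$. Let $G$ have these dacards at $u',w'$, and name the vertices of $H$ as in $T$.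

By size $u'\in H$. The path $P_{k-2}$ is adjacent to $w'$, since otherwise it would be a component of $G-u'$. If both neighbors of $w'$ were in $P_{k-2}$, then $G-u'$ would contain a cycle. So $w'\sim h\in H$ and $w'\sim g\in P_{k-2}$, and $G$ is a tree.

The graph $G-u'$ has exactly one branch vertex, of degree $3$, while $x_1$ and $x_2$ have degree at least $3$ in $G$. So $u'$, which has degree $2$, is adjacent to $x_1$ or $x_2$, and not to both, as $x_1\sim x_2$. If $h\in\{x_1,x_2\}$, then $x_1,x_2$ have degrees $3$ and $4$ in some order, and deleting $u'$ leaves two vertices of degree $3$ or a vertex of degree $4$, a contradiction. So $h\notin\{x_1,x_2\}$, and one of $x_1,x_2$ remains a branch vertex in $G-u'$. Any further branch vertex of $G$ must be adjacent to $u'$, and only $g$ and $h$ are candidates. The vertex $g$ is not adjacent to $u'\in H$, so it is not a branch vertex, that is, $g$ is an end of $P_{k-2}$. If $h$ is a branch vertex, then $u'$ lies between some $x_i$ and $h$, so $h$ is the second vertex of a leg of length $k$. The component of $G-u'$ containing $h$ then has size $1+(k-2)+1+(k-2)=2k-2\notin\{3k+2,k-1\}$,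 a contradiction. So $h$ is a leaf of $H$, and $G$ is $H$ with one leg extended by $k-1$ vertices.

If the leg of length $1$ is extended, then $G\cong T$. Otherwise $x_1$ keeps a pendant leaf $z$, and $z\ne u'$ by degree. If $u'\not\sim x_1$, the spider in $G-u'$ has center $x_1$ and a leg of length $1$. If $u'\sim x_1$, its center is $x_2$, and it has the leg $x_1z$ of length $2$. But the legs of $S$ have lengths $k,k,k+1\ge3$, a contradiction. (For $k=2$ there would be no contradiction here, since $S$ then has legs of length $2$.)

\subsection{(E2) with $s=1$}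

Then $q=0$. In $T$ each $x_i$ has, besides the other one, two neighbors, each carrying $e\ge2$ leaves. Let $w_1\sim x_1$ be one of these neighbors and $\lambda$ a leaf at $w_1$; take the pair $\{\lambda,w_1\}$. We have $T-w_1=Z+eK_1$, and every vertex of $Z$ has $0$ or $e$ leaf neighbors in $Z$. Let $G$ be $T-\lambda$ with a leaf $\mu$ at $u$, and let $w'$ correspond to $w_1$. Suppose $u\ne w_1$. Then $w'$ has degree $e+1$ and exactly $e$ leaf neighbors, and the other component $Z'\cong Z$ of $G-w'$ contains all non-leaves of $G$ except $w'$. The vertices $x_1,x_2$ have no leaf neighbor in $G$ except possibly $\mu$ (note $d(w_1)\ge e\ge2$), so $w'\ne x_1,x_2$.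

If $u$ is not a leaf at $w_1$, then $d(w_1)=e$, so $w_1\ne w'$ and $w_1\in Z'$. Its $e-1$ leaf neighbors are in $Z'$. Its other neighbor $x_1$ has degree at least $2$ in $Z'$, because $d(x_1)\ge3$ and at most one neighbor is $w'$. So $w_1$ has exactly $e-1\notin\{0,e\}$ leaf neighbors in $Z'$, a contradiction. If $u$ is a leaf at $w_1$, then $u$ has degree $2<e+1$ in $G$, so $u\in Z'$. Again $d(w_1)=e$ and $w_1\in Z'$, with neighbors $x_1$ and $u$ in $Z'$, so $w_1$ is not a leaf there. Hence $u$ has exactly one leaf neighbor in $Z'$, namely $\mu$, and $1\notin\{0,e\}$, a contradiction. So $u=w_1$ and $G\cong T$.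

\subsection{(E2) with $s\ge2$}

Here $x_1\sim x_2$, and each $x_i$ is joined by two paths with $s-1$ inner vertices to two vertices at distance $s$, namely $v_1,v_2$ for $x_1$ and $v_3,v_4$ for $x_2$; each $v_j$ carries $p$ branches $P_s$ and $q$ branches $F_s$ (Figure~\ref{fig:E2}). Each of the four \emph{arms} (the component of $T-\{x_1,x_2\}$ containing $v_j$) has size $s+es$, and $n=4(s+es)+2$. The degree-$3$ vertex of a branch $F_s$ is called its \emph{fork center}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95,dot/.style={circle,fill,inner sep=1.4pt}]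
\node[dot,label=below:$x_1$] (x1) at (0,0) {};
\node[dot,label=below:$x_2$] (x2) at (1.1,0) {};
\node[dot] (i1) at (-0.8,0.5) {}; \node[dot] (i2) at (-1.6,0.9) {};
\node[dot,label=below:$v_1$] (v1) at (-2.4,1.3) {};
\node[dot,label=above:$t$] (p1) at (-3.2,1.8) {}; \node[dot] (p2) at (-4,1.8) {}; \node[dot] (p3) at (-4.8,1.8) {};
\node[dot] (f) at (-3.2,1.1) {}; \node[dot] (f1) at (-4,1.3) {}; \node[dot] (f2) at (-4,0.8) {};
\node[dot] (j1) at (-0.8,-0.5) {}; \node[dot] (j2) at (-1.6,-0.9) {};
\node[dot,label=above:$v_2$] (v2) at (-2.4,-1.3) {};
\node[dot] (r1) at (-3.2,-1.8) {}; \node[dot] (r2) at (-4,-1.8) {}; \node[dot] (r3) at (-4.8,-1.8) {};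
\node[dot] (g) at (-3.2,-1.1) {}; \node[dot] (g1) at (-4,-1.3) {}; \node[dot] (g2) at (-4,-0.8) {};
\draw (x1)--(x2) (x1)--(i1)--(i2)--(v1)--(p1)--(p2)--(p3) (v1)--(f)--(f1) (f)--(f2);
\draw (x1)--(j1)--(j2)--(v2)--(r1)--(r2)--(r3) (v2)--(g)--(g1) (g)--(g2);
\draw[dotted,thick] (x2)--(1.9,0.5) (x2)--(1.9,-0.5);
\end{tikzpicture}
\caption{The left half of a tree (E2) with $s=3$ and $p=q=1$: the vertices $v_1,v_2$ are at distance $s$ from $x_1$ and carry one path $P_3$ and one fork $F_3$ each. The right half, at $x_2$, is a mirror image.}
\label{fig:E2}
\end{figure}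

Let $t$ be the neighbor of $v_1$ in a branch $P_s$. We use the pair $\{v_1,t\}$; $d(v_1)=e+1$ and $d(t)=2$. Write
\[
T-v_1=\Omega+pP_s+qF_s,\quad N:=|\Omega|=n-1-es,\qquad T-t=\Lambda+P_{s-1},\quad |\Lambda|=n-s>N,
\]
so $\Lambda$ is $T$ without a branch $P_s$ at $v_1$. Let $G$ have these dacards at $v',t'$, and name the vertices of $\Lambda$ as in $T$. By size $v'\in\Lambda$. The components of $G-v'$ have sizes $s$ ($e$ times) and $N>s$. The path $P_{s-1}$ is not adjacent to $v'$, and $s-1\notin\{s,N\}$, so it is adjacent to $t'$, by one edge $t'g$, as $G-v'$ is a forest. Let $K$ be the component of $G-v'$ containing $t'$. We first use sizes to find the possible positions of $v'$, and then determine the second neighbor of $t'$.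

\paragraph{Locating $v'$.} For $z\in\Lambda$, $z\ne x_1,x_2$, let $\operatorname{desc}(z)$ be the number of vertices of $\Lambda$ outside the component of $\Lambda-z$ that contains $x_1,x_2$. This component contains complete arms, so it has size more than $s$. The values are:
\begin{itemize}
\item $\operatorname{desc}(v_1)=1+(e-1)s$;
\item $1+(e-1)s+i$ with $1\le i\le s-1$, hence at most $es$, for the inner vertices of the path from $x_1$ to $v_1$;
\item $\operatorname{desc}(v_j)=1+es$ for $j=2,3,4$, and more for the inner vertices of the paths leading to these $v_j$;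
\item at most $s<1+(e-1)s$ for vertices in the branches $P_s$ and $F_s$.
\end{itemize}
No component of $\Lambda-x_i$ has size $s$: these are arms, of size $es$ (the arm of $v_1$) or $s+es$, and the part containing the other $x$, which contains arms.

\paragraph{(1) Let $|K|=s$.} Then $K$ consists of $t'$ and $P_{s-1}$, and the second neighbor of $t'$ is $v'$. So $d_\Lambda(v')=e$, and $\Lambda-v'$ has $e-1\ge1$ components of size $s$ and one of size $N$. Hence $v'\ne x_1,x_2$, the component with $x_1,x_2$ has size $N$, and $\operatorname{desc}(v')=n-s-N=1+(e-1)s$. So $v'=v_1$. Then $\Lambda-v'=\Omega+(p-1)P_s+qF_s$, so $K\cong P_s$, and $t'$, of degree $1$ in $K$, is an end of it. Hence $G\cong T$.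

\paragraph{(2) Let $|K|=N$.} Then $K\cong\Omega$, and $t'\not\sim v'$, as otherwise $|K|=s$. So $t'$ has a second neighbor $h\in\Lambda-v'$. We have $d_\Lambda(v')=e+1$, and $\Lambda-v'$ has $e$ components of size $s$ and one, $\Omega_0:=K-t'-P_{s-1}$, of size $N-s>s$. Hence $v'\ne x_1,x_2$ and $\operatorname{desc}(v')=n-s-(N-s)=1+es$, so $v'=v_j$ with $j\in\{2,3,4\}$, and $\Omega_0$ is the large component of $\Lambda-v_j$. Let $R=K$, that is, $\Omega_0$ with $t'$, $P_{s-1}$ and the edges $t'h,t'g$. We show:
\begin{equation}\label{eq:claim}
h=v_1\quad\text{and}\quad g\text{ is an end of }P_{s-1}.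
\end{equation}
Then $G$ is $\Lambda$ with a branch $P_s$ attached at $v_1$, so $G\cong T$.

We know that $R\cong\Omega$. By the symmetry of $T$, $\Omega_0$ with a branch $P_s$ attached at $v_1$ is the large component of $T-v_j$, hence also isomorphic to $\Omega$. Let $\pi$ denote the multiset of the numbers of vertices of the pendant paths (Section~\ref{sec:long}), with exponents for multiplicities. In $\Omega$ the vertex $x_1$ has degree $3$ and a pendant path with $s-1$ vertices, so $\pi(\Omega)=\{s^{3p},1^{6q},s-1\}$. In $\Omega_0$ the vertices $x_1,x_2$ have degree $3$, and one of them has a pendant path with $s-1$ vertices. As $p\ge1$, one of the following holds: $e\ge3$, or $p=q=1$, or $p=2$ and $q=0$.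

\emph{Let $e\ge3$ or $p=q=1$.} Then $\pi(\Omega_0)=\{s^{3p-1},1^{6q},s-1\}$. (For $p=q=1$, $v_1$ has degree $2$ in $\Omega_0$ and lies between $x_1$ and the fork center of its arm, so it is on no pendant path.) So $R$ has one leaf more than $\Omega_0$. Therefore either $g$ is an interior vertex of $P_{s-1}$ and $h$ is a leaf of $\Omega_0$, or $g$ is an end and $h$ is not a leaf. In the first case a pendant path with some number $L$ of vertices is replaced by two, with $i$ and $j$ vertices, $i+j=s-2$; but $\pi(R)=\pi(\Omega)=\pi(\Omega_0)\cup\{s\}$ requires $\{i,j\}=\{L,s\}$, which is impossible. So $g$ is an end and $h$ is not a leaf. Thus $R$ and $\Omega$ arise from $\Omega_0$, up to isomorphism, by attaching a branch $P_s$ at $h$, respectively at $v_1$. Comparing degree multisets, $d_{\Omega_0}(h)=d_{\Omega_0}(v_1)=e$.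

Let $e\ge3$. The vertices of degree at least $3$ in $\Omega_0$ are $v_1$, of degree $e$, the other two remaining $v$'s, of degree $e+1$, and $x_1,x_2$ and the fork centers, of degree $3$. If $h\ne v_1$, then $e=3$, $h$ is $x_1$, $x_2$ or a fork center, and $h$ has degree $4$ in $R$. In $\Omega$, every vertex of degree $4$ has three branches of size $s$. If $h=x_i$, the branches of $R$ at $h$ are the new one, of size $s$, and three others, with sizes among $3s$, $4s$, $s-1$ and the size of the part containing the other $x$, which is more than $s$. If $h$ is a fork center, then $s\ge3$, and two branches have size $1\ne s$. Both contradict $R\cong\Omega$, so $h=v_1$.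

Let $p=q=1$; so $e=2$, $s\ge3$ and $d_{\Omega_0}(h)=2$. In $\Omega$ every vertex with two leaf neighbors is a fork center, and its nearest other branch vertex is at distance $s-2$. Let $f$ be the fork center of the arm of $v_1$. As $h$ is neither a leaf nor $f$, $f$ still has two leaf neighbors in $R$. In $\Omega_0$ the nearest other branch vertex to $f$ is $x_1$, at distance $(s-2)+s$, and $h$ is the only new branch vertex in $R$. So $h$ is at distance $s-2$ from $f$. As it is not a leaf, it is on the path from $f$ to $x_1$, and $h=v_1$.

\emph{Let $p=2$ and $q=0$.} In $\Omega_0$ the remaining $P_s$ at $v_1$, the vertex $v_1$ and the $s-1$ inner vertices of the path from $v_1$ to $x_1$ form a pendant path with $2s$ vertices. So $\pi(\Omega_0)=\{s^4,2s,s-1\}$, while $\pi(R)=\pi(\Omega)=\{s^6,s-1\}$. The pendant path with $2s$ vertices disappears, so $h$ lies on it. If $h$ is its leaf, then $R$ has a pendant path with $3s$ vertices (if $g$ is an end), or the path is replaced by two pendant paths with $s-2$ vertices in total (if $g$ is interior); neither fits. So $h$ is not a leaf, and since $R$ has one leaf more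 than $\Omega_0$, $g$ is an end. Now the number $2s$ is replaced by $s$ and the number of vertices of the path beyond $h$. The latter must be $s$, so $h=v_1$. This proves \eqref{eq:claim}.

\subsection{(E3)}

Here $x_1\sim x_2$, and $x_i$ has a leg $a_ib_ic_i$ and a neighbor $w_i$ with two leaves. Let $\lambda,\lambda'$ be the leaves at $w_1$, and take the pair $\{\lambda,w_1\}$. Then $T-w_1=Z+2K_1$ with $Z=(1,1)|(3,4)$, whose branch vertices are $w_2$ and $x_2$. Let $G$ be $T-\lambda$ with a leaf at $u$, let $w'$ correspond to $w_1$, and suppose $u\ne w_1$. Then $w'$ has degree $3$ and exactly two leaf neighbors. The vertices $x_1,x_2$ have at most one leaf neighbor in $G$, so $w'\ne x_1,x_2$.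

Suppose $w'\ne w_2$. As $x_1,x_2,w_2$ are the only vertices of degree at least $3$ in $T-\lambda$, we have $w'=u$, and $u$ has degree $2$ in $T-\lambda$ and is adjacent to a leaf of $T-\lambda$. Since $G-w'$ has only two branch vertices, $w'$ is adjacent to one of $x_1,x_2,w_2$. The vertices of degree $2$ in $T-\lambda$ adjacent to a leaf are $b_1,b_2,w_1$, and of these only $w_1$ is adjacent to $x_1$, $x_2$ or $w_2$; this contradicts $u\ne w_1$.

So $w'=w_2$. By its degree and its number of leaf neighbors, $u$ is neither $w_2$ nor a leaf at $w_2$. Hence $Z$ is isomorphic to the spider with center $x_1$ and legs $a_1b_1c_1$, $w_1\lambda'$, $x_2a_2b_2c_2$, with a leaf added at $u$. As $Z$ has two adjacent branch vertices of degree $3$, $u$ is a neighbor of $x_1$ of degree $2$ in this spider, so $u\in\{a_1,x_2\}$. But then the tree is $(1,2)|(2,4)$, respectively $(1,3)|(2,3)$, and not $(1,1)|(3,4)$, a contradiction. So $u=w_1$ and $G\cong T$.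

\begin{proof}[Proof of Theorem~\ref{thm:pairs}]
Let $T$ be a tree that is not a star. By Proposition~\ref{prop:reduction}, $T$ is determined by two dacards or is in (F1)--(F7). The families (F1), (F3), (F4) were treated in Section~\ref{sec:small}, (F2) in Section~\ref{sec:long}, (F5) and (F6) in Propositions~\ref{prop:F5} and~\ref{prop:F6}. For (F7), Propositions~\ref{prop:onebranch} and~\ref{prop:twobranches} leave (E1)--(E3), and this section leaves only (E1) with $k=1$ and $k=2$, that is, $S_{2,2}$ and $T_{10}$.
\end{proof}

\section{The two exceptional trees}\label{sec:two}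

\begin{proposition}\label{prop:lower}
No two dacards determine $S_{2,2}$, and no two dacards determine $T_{10}$.
\end{proposition}

\begin{proof}
For each pair of dacards we give a graph $G$ that is not isomorphic to the tree but has these dacards at two distinct vertices.

\emph{The tree $S_{2,2}$.} The dacards are: for a leaf $\ell$, the spider with legs $1,1,2$ and degree $1$; for a central vertex $x$, the pair $(2K_1+P_3,3)$.
\begin{itemize}
\item $\{\ell,\ell\}$: $G$ is the spider with legs $1,2,2$; use the ends of its two legs of length $2$.
\item $\{\ell,x\}$: $G$ is the spider with legs $1,1,3$; use the end of the leg of length $3$ and the center.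
\item $\{x,x\}$: let $x_1,x_2$ be the central vertices, with leaves $a_1,a_2$ and $b_1,b_2$, and let $G=S_{2,2}-x_2b_1+x_2a_1$. Then $x_1,x_2$ have degree $3$, and $G-x_1\cong G-x_2\cong 2K_1+P_3$. This $G$ is disconnected.
\end{itemize}
The two spiders have only one vertex of degree $3$, so they are not $S_{2,2}$.

\emph{The tree $T_{10}=(2,2)|(2,2)$.} The dacards are: for a leaf $\ell$, $\bigl((2,2)|(2,1),\,1\bigr)$; for the middle vertex $v$ of a leg (the vertex adjacent to a central vertex), the spider with legs $2,2,3$ plus $K_1$, and degree $2$; for a central vertex $x$, $(2P_2+P_5,\,3)$.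
\begin{itemize}
\item $\{\ell,\ell\}$: add to $(2,2)|(2,1)$ a second leaf at the middle vertex of a leg of length $2$. Each of the two twin leaves has the dacard of $\ell$, and $T_{10}$ has no two leaves with a common neighbor.
\item $\{\ell,v\}$: $G=(2,3)|(1,2)$. Deleting the end of the leg of length $3$ gives $(2,2)|(1,2)$. Deleting the middle vertex of the leg of length $2$ on the side $(1,2)$ gives $K_1$ and the spider with legs $2,3,2$. This $G$ has a leaf adjacent to a vertex of degree $3$, and $T_{10}$ has none.
\item $\{\ell,x\}$: $G=(2,2)|(1,3)$. Deleting the end of the leg of length $3$ gives $(2,2)|(1,2)$, and deleting the central vertex with legs $2,2$ gives $2P_2+P_5$. Again some leaf is adjacent to a vertex of degree $3$.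
\item $\{v,v\}$: to $K_1$ plus the spider with legs $2,2,3$, add a vertex with the same two neighbors as the middle vertex of a leg of length $2$. The two twins have the dacard of $v$, and $G$ is disconnected.
\item $\{v,x\}$: $G$ is the spider with legs $2,2,5$. The center has the dacard of $x$, and the fourth vertex of the leg of length $5$ has the dacard of $v$. This $G$ has only one vertex of degree $3$.
\item $\{x,x\}$: let the central vertices $x_1,x_2$ be adjacent to the first vertices $a_1,a_2$ and $b_1,b_2$ of the legs, and let $G=T_{10}-x_2b_1+x_2a_1$. Then $x_1,x_2$ have degree $3$, and $G-x_1\cong G-x_2\cong2P_2+P_5$. This $G$ is disconnected.\qedhere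
\end{itemize}
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $T$ be a tree that is not a star; then $\operatorname{drn}(T)\ge2$ by (K2). If $T$ is neither $S_{2,2}$ nor $T_{10}$, then $\operatorname{drn}(T)\le2$ by Theorem~\ref{thm:pairs}. If $T$ is $S_{2,2}$ or $T_{10}$, then $\operatorname{drn}(T)\ge3$ by Proposition~\ref{prop:lower} and (K2), and $\operatorname{drn}(T)\le3$ by (K1).
\end{proof}

\begin{thebibliography}{1}
\bibitem{diss} \emph{On Induced Subgraphs, Degree Sequences, And Graph Structure}, \url{http://math.uri.edu/%7Ebarrus/papers/Dissertation.pdf}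
\end{thebibliography}

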